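\title{The Weight Enumerator Conjecture for arbitrary finite form rings}

\begin{abstract}
We prove that for every finite form ring and every finite representation $\rho$ of it, the ring of polynomial invariants of the Clifford--Weil group $\mathcal C(\rho)$ is spanned by the complete weight enumerators of the self-dual isotropic codes of Type $\rho$. The proof is a downward induction over isotropic codes $C$. It passes to the quotient $C^\perp/C$, computes an invariant function there by M\"obius inversion, and reaches a contradiction from a single partial Fourier transform. We also show that $\mathcal C(\rho)$ is finite, that it is the group of all linear substitutions fixing every such enumerator, and we determine which of the partial Fourier transforms attached to minimal symmetric types of idempotents are needed.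
\end{abstract}

\section{Introduction}\label{sec:intro}

A binary linear code $C\le\mathbb F_2^N$ has the weight enumerator $\sum_{c\in C}x_0^{N-\mathrm{wt}(c)}x_1^{\mathrm{wt}(c)}$, where $\mathrm{wt}(c)$ is the number of nonzero coordinates of $c$. Properties of the code become symmetries of this polynomial. If all weights are divisible by $4$, the polynomial is unchanged by $x_1\mapsto ix_1$. If $C$ equals its dual, it is unchanged by $x_0\mapsto(x_0+x_1)/\sqrt2$, $x_1\mapsto(x_0-x_1)/\sqrt2$. One can ask for the converse: is every polynomial with these symmetries a linear combination of enumerators of such codes? Form rings allow one to ask this question for all finite alphabets and all such families of codes at once.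

\subsection*{The problem}
We use the definitions of Nebe, Rains and Sloane \cite{NRS}; Section~\ref{sec:setting} lists the parts of them that the proof uses. Write $\mathbf e(t)=\exp(2\pi it)$ for $t\in\mathbb Q/\mathbb Z$. Let $\mathcal R=(R,M,\psi,\Phi)$ be a finite form ring and $\rho=(V,\rho_M,\rho_\Phi,\beta)$ a finite representation of $\mathcal R$. Thus $R$ is a finite ring, and the form ring structure defines an anti-automorphism $r\mapsto r^J$ of $R$. The \emph{alphabet} $V$ is a finite left $R$-module. The map $\beta\colon V\times V\to\mathbb Q/\mathbb Z$ is biadditive and nonsingular; it defines duality. The group $\rho_\Phi(\Phi)$ consists of quadratic maps $V\to\mathbb Q/\mathbb Z$; it records the additional conditions, such as divisibility of weights, imposed on codewords.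

A \emph{code} of length $N\ge0$ and Type $\rho$ is an $R$-submodule $C\le V^N$. Its dual is
\[
C^\perp=\Big\{v\in V^N:\ \sum_{i=1}^N\beta(v_i,c_i)=0\ \text{ for all }c\in C\Big\}.
\]
The code is \emph{self-dual} if $C=C^\perp$, and \emph{isotropic} if $C\le C^\perp$ and $\sum_{i=1}^N\rho_\Phi(\phi)(c_i)=0$ for all $\phi\in\Phi$ and $c\in C$. Its \emph{complete weight enumerator} is
\[
\mathrm{cwe}(C)=\sum_{c\in C}\prod_{i=1}^Nx_{c_i}\in\mathbb C[x_v:v\in V].
\]
The unique code of length $0$ is self-dual and isotropic and has enumerator $1$.

An idempotent $e\in R$ is \emph{symmetric} if $eR\cong e^JR$ as right $R$-modules, that is, if there are $u_e\in eRe^J$ and $v_e\in e^JRe$ with $e=u_ev_e$ and $e^J=v_eu_e$. Let $\mathbb C[V]$ be the vector space with basis $(b_v)_{v\in V}$. The \emph{Clifford--Weil group} $\mathcal C(\rho)\le\mathrm{GL}(\mathbb C[V])$ is generated by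
\begin{equation}\label{eq:gens}
\begin{aligned}
m_r&\colon b_v\mapsto b_{rv} &&(r\in R^*),\\
d_\phi&\colon b_v\mapsto\mathbf e(\rho_\Phi(\phi)(v))\,b_v &&(\phi\in\Phi),\\
h_{e,u_e,v_e}&\colon b_v\mapsto|eV|^{-1/2}\sum_{w\in eV}\mathbf e(\beta(w,v_ev))\,b_{w+(1-e)v} &&(e\text{ symmetric}).
\end{aligned}
\end{equation}
We write $h_e$ when $u_e,v_e$ are understood. The group acts on $\mathbb C[x_v:v\in V]$ by acting on the variables $x_v$ as on the basis vectors $b_v$.

Each kind of generator encodes one property of a code. The $m_r$ express closure under the units of $R$, and the $d_\phi$ express isotropy. The operator $h_e$ is a Fourier transform in the summand $eV$ of $V=eV\oplus(1-e)V$ and leaves the other summand alone; it expresses self-duality of the part $eC$ of the code. So enumerators of self-dual isotropic codes are invariants of $\mathcal C(\rho)$, and the question is whether they span the invariant ring. For certain finite form rings, including direct products of matrix rings over finite Galois rings, it is known that they do. The Weight Enumerator Conjecture, which we take from \cite{quot},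 says that they do for all finite form rings. We prove it.

\begin{theorem}\label{thm:main}
For every finite form ring $\mathcal R$ and every finite representation $\rho$ of $\mathcal R$, the ring $\mathbb C[x_v:v\in V]^{\mathcal C(\rho)}$ is the $\mathbb C$-linear span of the polynomials $\mathrm{cwe}(C)$, where $C\le V^N$ is a self-dual isotropic code of Type $\rho$ and $N$ ranges over all lengths $N\ge0$.
\end{theorem}

The smallest cases agree with the statement in an empty way. In the binary example with $1\le N\le3$, invariance under $x_1\mapsto ix_1$ leaves only multiples of $x_0^N$, and the second substitution does not fix $x_0^N$; on the other side, the only code with all weights divisible by $4$ is the zero code, which is not self-dual. One guesses a positive answer in general because the generators list all defining properties of the codes. The reason for caution is that the group sees the ring $R$ only through its units and its symmetric idempotents, while a code is closed under all of $R$, including the radical.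

\subsection*{Method and further results}
A polynomial invariant of degree $N$ lifts to an invariant vector in $\mathbb C[V]^{\otimes N}=\mathbb C[V^N]$, that is, to a function $f$ on $V^N$. Theorem~\ref{thm:main} follows from a linear statement, Theorem~\ref{thm:linear}: such functions are combinations of indicator functions of self-dual isotropic codes. To prove it we take $f$ with sum zero over every self-dual isotropic code and show, by downward induction, that $f$ has sum zero over every isotropic code. Section~\ref{sec:binary} carries this out by hand for binary codes and names the three obstacles that appear over a general ring. Sections~\ref{sec:basic}--\ref{sec:proofs} contain the general proof. The proof uses only a few of the operators $h_e$. Theorem~\ref{thm:sharp}, proved in Section~\ref{sec:group}, makes this precise and shows that $\mathcal C(\rho)$ is finite and is exactly the group of linear substitutions fixing all enumerators.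

\section{The argument for binary codes}\label{sec:binary}

Call a binary code \emph{doubly even} if all its weights are divisible by $4$, and let $\perp$ refer to the dot product on $W=\mathbb F_2^N$. On $\mathbb C[\mathbb F_2]^{\otimes N}=\mathbb C[W]$ the two substitutions of the introduction act by $b_v\mapsto i^{\mathrm{wt}(v)}b_v$ and $b_v\mapsto2^{-N/2}\sum_w(-1)^{v\cdot w}b_w$. A vector $\sum_vf(v)b_v$ is fixed by both if and only if
\begin{itemize}
\item[(a)] $f(v)=0$ unless $4\mid\mathrm{wt}(v)$, and
\item[(b)] $f(z)=2^{-N/2}\sum_{x\in W}(-1)^{z\cdot x}f(x)$ for all $z\in W$.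
\end{itemize}

\begin{proposition}\label{prop:binary}
The functions $f\colon W\to\mathbb C$ with \textup{(a)} and \textup{(b)} are the linear combinations of indicator functions of doubly even self-dual codes $C\le W$.
\end{proposition}

\begin{proof}
For a code $C$ the sum $\sum_{x\in C}(-1)^{z\cdot x}$ is $|C|$ if $z\in C^\perp$ and $0$ otherwise. If $C=C^\perp$ then $|C|=2^{N/2}$, so the indicator function of $C$ satisfies (b); it satisfies (a) if $C$ is doubly even.

Conversely let $f$ satisfy (a) and (b). Subtracting its orthogonal projection to the span of these indicator functions, we may assume that $F(C):=\sum_{c\in C}f(c)$ vanishes for all doubly even self-dual $C$, and we must show $f=0$. We show first that $F(C)=0$ for every doubly even code $C$, by downward induction on $|C|$. The identity $\mathrm{wt}(v+w)\equiv\mathrm{wt}(v)+\mathrm{wt}(w)+2\,(v\cdot w)\pmod4$ shows that $C\le C^\perp$ and that the weight modulo $4$ is constant on each coset of $C$ in $C^\perp$. Suppose $C\ne C^\perp$. Summing (b) over $z\in C$ gives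
\[
F(C)=|C|\,2^{-N/2}\,F(C^\perp)=|C^\perp/C|^{-1/2}F(C^\perp),
\]
since $|C^\perp|=2^N/|C|$. Now compute $F(C^\perp)$ coset by coset. A coset with weights not divisible by $4$ contributes $0$, by (a). A coset $w+C\ne C$ with weights divisible by $4$ gives a larger doubly even code $C\cup(w+C)$, on which $F$ vanishes by induction, so it contributes $-F(C)$. If $n\ge0$ is the number of such cosets, then
\[
|C^\perp/C|^{1/2}\,F(C)=F(C^\perp)=(1-n)\,F(C).
\]
As $|C^\perp/C|^{1/2}>1\ge1-n$, we get $F(C)=0$. Finally $f(0)=F(0)=0$, and $f(w)=F(\{0,w\})-F(0)=0$ whenever $w\neq 0$ and $4\mid\mathrm{wt}(w)$.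
\end{proof}

The proof compares two evaluations of one sum: the Fourier transform makes it larger than $F(C)$ by a factor greater than $1$, while the induction hypothesis makes every further contribution negative relative to $F(C)$. Over a general ring three things change.

First, the module $C+Rw$ consists of many cosets of $C$ and may contain intermediate submodules, so the induction hypothesis does not give the contribution of a single coset directly. We recover it by M\"obius inversion in the submodule lattice of $C^\perp/C$, using that units act transitively on the generators of a cyclic module.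

Second, the values so obtained have both signs. Over a matrix ring with simple module $S$, the module $S^k$ can be cyclic, and its generators contribute with sign $(-1)^k$. The full Fourier transform therefore gives no contradiction. A partial transform $h_e$ with $e$ of rank one sees only generators of simple modules, and the sign is again negative.

Third, an idempotent of rank one in a single simple component of $R$ need not be symmetric, because $J$ may interchange two components. Then $e$ must have rank one in both, positive terms return, and they have to be bounded.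

\section{Form rings, data and orbit types}\label{sec:setting}

Rings have $1$, modules are unital, and submodule means left $R$-submodule.

\subsection{The anti-automorphism $J$}
From the definitions in \cite{NRS} we use the following. The group $M$ is a right $R\otimes R$-module with an additive involution $\tau$. The group $\Phi$ carries maps $\phi\mapsto\phi[r]$ for $r\in R$, and there are structure maps $\{\cdot\}\colon M\to\Phi$ and $\lambda\colon\Phi\to M$. The map $\rho_M$ sends $M$ to biadditive forms on $V$.
\begin{itemize}
\item[(F1)] $\tau(m(r\otimes s))=\tau(m)(s\otimes r)$. The map $\psi\colon R_R\to M_{1\otimes R}$ is an isomorphism of right $R$-modules, so $\psi(r)=\psi(1)(1\otimes r)$; and $r^J$ is defined by $\psi(r^J)=\psi(1)(r\otimes1)$.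
\item[(F2)] $\rho_M(m(r\otimes s))(v,w)=\rho_M(m)(rv,sw)$, $\ \rho_M(\tau m)(v,w)=\rho_M(m)(w,v)$, and $\beta=\rho_M(\psi(1))$.
\item[(F3)] $\rho_\Phi(\phi[r])(v)=\rho_\Phi(\phi)(rv)$, $\ \rho_\Phi(\{m\})(v)=\rho_M(m)(v,v)$, and
$\rho_M(\lambda(\phi))(v,w)=\rho_\Phi(\phi)(v+w)-\rho_\Phi(\phi)(v)-\rho_\Phi(\phi)(w)$.
\end{itemize}
Put $\varepsilon=\psi^{-1}(\tau\psi(1))$. The element $r^J$ is the adjoint of $r$ with respect to $\beta$, and $\varepsilon$ measures how far $\beta$ is from being symmetric.

\begin{lemma}\label{lem:J}
The element $\varepsilon$ is a unit, $J$ is an anti-automorphism of $R$ with $r^{J^2}=\varepsilon r\varepsilon^{-1}$, and for $r\in R$ and $v,w\in V$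
\begin{equation}\label{eq:adj}
\beta(rv,w)=\beta(v,r^Jw),\qquad\beta(w,v)=\beta(v,\varepsilon w).
\end{equation}
\end{lemma}

\begin{proof}
The map $J$ is additive and $1^J=1$. Since $r\otimes1$ and $1\otimes a$ commute,
\begin{equation}\label{eq:psi}
\psi(a)(r\otimes1)=\psi(1)(r\otimes1)(1\otimes a)=\psi(r^J)(1\otimes a)=\psi(r^Ja).
\end{equation}
Hence $\psi((rs)^J)=\psi(1)(r\otimes1)(s\otimes1)=\psi(r^J)(s\otimes1)=\psi(s^Jr^J)$, so $(rs)^J=s^Jr^J$. Next, $\psi(1)=\tau\psi(\varepsilon)=\tau(\psi(1)(1\otimes\varepsilon))=\psi(\varepsilon)(\varepsilon\otimes1)=\psi(\varepsilon^J\varepsilon)$. So $\varepsilon^J\varepsilon=1$; left multiplication by $\varepsilon$ is injective on the finite set $R$, hence surjective, and $\varepsilon$ is a unit. Apply $\tau$ to both sides of $\psi(1)(r\otimes1)=\psi(1)(1\otimes r^J)$. The left side becomes $\psi(\varepsilon)(1\otimes r)=\psi(\varepsilon r)$, and the right side becomes $\psi(\varepsilon)(r^J\otimes1)=\psi(r^{J^2}\varepsilon)$ by \eqref{eq:psi}. So $J^2$ is conjugation by $\varepsilon$, and $J$ is bijective. Applying $\rho_M$ to $\psi(1)(r\otimes1)=\psi(1)(1\otimes r^J)$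 and to $\tau\psi(1)=\psi(1)(1\otimes\varepsilon)$ gives \eqref{eq:adj} by (F2).
\end{proof}

\subsection{Data}
The proof must treat $V$, the powers $V^N$ and the quotients $C^\perp/C$ on the same footing. The following notion keeps what these have in common. Fix $R$, $J$ and $\varepsilon$ as in Lemma~\ref{lem:J}. A biadditive form on a finite abelian group $W$ is \emph{nonsingular} if $v\mapsto\beta(v,\cdot)$ is an isomorphism $W\to\mathrm{Hom}(W,\mathbb Q/\mathbb Z)$; both groups have the same order, so injectivity suffices.

\begin{definition}\label{def:datum}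
A \emph{datum} $(W,\beta,\mathcal Q)$ consists of a finite $R$-module $W$, a nonsingular biadditive form $\beta\colon W\times W\to\mathbb Q/\mathbb Z$ satisfying \eqref{eq:adj}, and a set $\mathcal Q$ of functions $W\to\mathbb Q/\mathbb Z$ such that
\begin{itemize}
\item[(Q1)] if $\theta\in\mathcal Q$ and $r\in R$, then $v\mapsto\theta(rv)$ lies in $\mathcal Q$;
\item[(Q2)] for all $r,s\in R$ the function $v\mapsto\beta(rv,sv)$ lies in $\mathcal Q$;
\item[(Q3)] for each $\theta\in\mathcal Q$ there is $s_\theta\in R$ with $\theta(v+w)=\theta(v)+\theta(w)+\beta(v,s_\theta w)$ for all $v,w\in W$.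
\end{itemize}
An element $w\in W$ is \emph{singular} if $\theta(w)=0$ for all $\theta\in\mathcal Q$. For a submodule $D$ put $D^\perp=\{v\in W:\beta(v,D)=0\}$. Then $D$ is \emph{isotropic} if $D\le D^\perp$ and all elements of $D$ are singular, and \emph{self-dual} if $D=D^\perp$.
\end{definition}

Taking $v=w=0$ in (Q3) gives $\theta(0)=0$, so the zero module is isotropic. On $\mathbb C[W]$ define $m_r$ and $h_{e,u_e,v_e}$ by \eqref{eq:gens} with $W$ in place of $V$, and $d_\theta\colon b_v\mapsto\mathbf e(\theta(v))b_v$ for $\theta\in\mathcal Q$. These operators are invertible (for $h_e$ see Lemma~\ref{lem:unitary}), and $\mathcal C(W)$ denotes the group they generate.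

A representation $\rho$ gives the datum $(V,\beta,\rho_\Phi(\Phi))$, whose group is $\mathcal C(\rho)$. Indeed (Q1) is the first identity in (F3); (Q2) holds because $\beta(rv,sv)=\rho_\Phi(\{\psi(1)(r\otimes s)\})(v)$; and (Q3) holds because $\lambda(\phi)=\psi(s)$ for some $s\in R$ and $\rho_M(\psi(s))(v,w)=\beta(v,sw)$. Summing these identities over coordinates shows that $V^N$, with the form $\sum_i\beta(v_i,w_i)$ and the functions $v\mapsto\sum_i\rho_\Phi(\phi)(v_i)$, is a datum as well. Its self-dual isotropic submodules are the self-dual isotropic codes of length $N$. The proofs below use $\rho$ only through its datum, so we give examples as data.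

\begin{example}\label{ex:data}
(a) Let $R=V=\mathbb F_2$, $J=\mathrm{id}$, $\varepsilon=1$, $\beta(v,w)=vw/2$, and let $\mathcal Q$ consist of $\theta_k(v)=kv^2/4$ for $k\in\mathbb Z/4$. Then $\beta(v,v)=\theta_2(v)$, and $s_{\theta_k}$ is the class of $k$. A vector in $V^N$ is singular if and only if its weight is divisible by $4$, and $d_{\theta_1}$, $h_1$ are the substitutions of the introduction.

(b) Let $q$ be a power of the prime $p$, let $\mathrm{tr}\colon\mathbb F_q\to\mathbb F_p$ be the trace, and let $R=V=\mathbb F_q\times\mathbb F_q$ with $(r_1,r_2)^J=(r_2,r_1)$ and $\varepsilon=1$. Put $\beta((a,b),(a',b'))=\mathrm{tr}(ab'+ba')/p$ and let $\mathcal Q$ consist of $\theta_c(a,b)=\mathrm{tr}(cab)/p$ for $c\in\mathbb F_q$. Then $\theta_c(rv)=\theta_{cr_1r_2}(v)$, $\beta(rv,sv)=\theta_{r_1s_2+r_2s_1}(v)$ and $s_{\theta_c}=(c,c)$. The idempotent $e=(1,0)$ is not symmetric, since $eRe^J=0$.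
\end{example}

\subsection{Orbit types and the refined statements}
We recall the structure of a finite ring. The Jacobson radical $\mathfrak r$ is the largest nilpotent two-sided ideal, and
\[
R/\mathfrak r=\prod_{i\in I}A_i,\qquad A_i\cong\mathrm{Mat}_{n_i}(\mathbb F_{q_i}).
\]
An element of $R$ is a unit if and only if its image in $R/\mathfrak r$ is. Idempotents lift modulo nilpotent ideals. A finite module $D$ is semisimple if and only if $\mathfrak rD=0$. The simple modules are the column spaces $S_i=\mathbb F_{q_i}^{n_i}$, and $R/\mathfrak r\cong\bigoplus_iS_i^{n_i}$ as a left module. Let $\nu_i=|S_i|-1=q_i^{n_i}-1$ be the number of nonzero elements of $S_i$. Two facts about a single component will be used.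
\begin{itemize}
\item[(M1)] Identify $S_i^k$ with the $n_i\times k$ matrices over $\mathbb F_{q_i}$. Its submodules are the sets of matrices with all rows in a fixed subspace of $\mathbb F_{q_i}^k$; an $l$-dimensional subspace gives a submodule isomorphic to $S_i^l$.
\item[(M2)] If an idempotent $e\in R$ has image of rank one in $A_i$ and image $0$ in the other components, then $Re/\mathfrak re\cong S_i$ and $|eS_i^k|=q_i^k$. (Conjugate the image of $e$ to the matrix unit $E_{11}$.)
\end{itemize}

The anti-automorphism $J$ preserves $\mathfrak r$ and permutes the minimal two-sided ideals of $R/\mathfrak r$, say $A_i^J=A_{\sigma(i)}$. Since $J^2$ is inner it fixes every two-sided ideal, so $\sigma^2=1$ and the orbits of $\sigma$ on $I$ have one or two elements. The smallest idempotents that can be symmetric have rank one in the components of one orbit.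

\begin{definition}
Let $o\subseteq I$ be a $\sigma$-orbit. An idempotent $e\in R$ has \emph{type $o$} if its image in $A_i$ has rank one for $i\in o$ and is $0$ for $i\notin o$. The orbit $o$ \emph{occurs} in a module $W$ if some $S_i$ with $i\in o$ is a composition factor of $W$.
\end{definition}

\begin{lemma}\label{lem:types}
For every orbit $o$ there is an idempotent of type $o$, and every such idempotent is symmetric.
\end{lemma}

\begin{proof}
Existence follows by lifting an idempotent of $R/\mathfrak r$. Let $e$ have type $o$. The idempotents of rank one in $A_i$ are the primitive ones, and the anti-isomorphism $A_i\to A_{\sigma(i)}$ induced by $J$ preserves primitivity. So $e^J$ has type $o$. Idempotent matrices of equal rank are conjugate, so there is a unit $g_1\in R$ with $e'=g_1eg_1^{-1}\equiv e^J\pmod{\mathfrak r}$. The element $g_2=e^Je'+(1-e^J)(1-e')$ is congruent to $1$, hence a unit, and $e^Jg_2=e^Je'=g_2e'$. With $g=g_2g_1$ we get $e^J=geg^{-1}$. Then $u_e=eg^{-1}=g^{-1}e^J$ and $v_e=ge=e^Jg$ lie in $eRe^J$ and $e^JRe$, and satisfy $u_ev_e=e$, $v_eu_e=e^J$.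
\end{proof}

Let $E$ be a set of idempotents of orbit types, each with some choice of $u_e,v_e$. Let $G_E(W)\le\mathcal C(W)$ be generated by all $m_r$, all $d_\theta$, and the $h_e$ with $e\in E$; write $G_E=G_E(V)$ for the datum of $\rho$. Call $E$ \emph{sufficient} for $W$ if it contains an idempotent of type $o$ for every orbit $o$ occurring in $W$. Sufficient sets exist by Lemma~\ref{lem:types}. For a submodule $C\le W$ put $\chi_C=\sum_{c\in C}b_c$.

\begin{theorem}\label{thm:linear}
For every datum $W$ and every $E$ sufficient for $W$,
\[
\mathbb C[W]^{\mathcal C(W)}=\mathbb C[W]^{G_E(W)}=\mathrm{span}\{\chi_C:\ C\le W\text{ self-dual isotropic}\}.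
\]
\end{theorem}

Proposition~\ref{prop:binary} is the case $W=V^N$ with $V$ as in Example~\ref{ex:data}(a) and $E=\{1\}$.

\begin{theorem}\label{thm:sharp}
For every finite form ring and every finite representation $\rho$ the following hold.
\begin{enumerate}
\item[\textup{(1)}] $\mathcal C(\rho)$ is finite, and $\mathcal C(\rho)=G_E$ for every $E$ sufficient for $V$.
\item[\textup{(2)}] $\mathcal C(\rho)$ is the group of all $g\in\mathrm{GL}(\mathbb C[V])$ with $g\cdot\mathrm{cwe}(C)=\mathrm{cwe}(C)$ for all self-dual isotropic codes $C$ of Type $\rho$.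
\item[\textup{(3)}] For a set $E$ of idempotents of orbit types, $\mathbb C[x_v:v\in V]^{G_E}$ is the span of the enumerators $\mathrm{cwe}(C)$ of self-dual isotropic codes if and only if $E$ is sufficient for $V$.
\end{enumerate}
\end{theorem}

\section{Duality and invariant functions}\label{sec:basic}

Let $(W,\beta,\mathcal Q)$ be a datum. Two facts about finite abelian groups are used throughout. If $\xi\colon A\to\mathbb Q/\mathbb Z$ is a homomorphism, then $\sum_{a\in A}\mathbf e(\xi(a))$ equals $|A|$ if $\xi=0$ and $0$ otherwise. If a biadditive pairing $A\times B\to\mathbb Q/\mathbb Z$ is \emph{perfect}, meaning that its left and right kernels vanish, then the annihilator in $A$ of a subgroup $B'\le B$ has order $|A|/|B'|$.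

\begin{lemma}\label{lem:dual}
Let $C\le W$ be a submodule and $e$ a symmetric idempotent.
\begin{enumerate}
\item[\textup{(a)}] $C^\perp$ is a submodule, $\beta(v,C)=0$ if and only if $\beta(C,v)=0$, and $C^{\perp\perp}=C$.
\item[\textup{(b)}] If $w$ is singular, then $Rw$ is isotropic. Submodules of isotropic modules are isotropic.
\item[\textup{(c)}] The pairing $\beta\colon eW\times e^JW\to\mathbb Q/\mathbb Z$ is perfect. Multiplication by $v_e$ is a bijection $eC\to e^JC$. The group $eC^\perp=eW\cap C^\perp$ is the annihilator of $e^JC$ in $eW$, and $|eC^\perp|\,|eC|=|eW|$.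
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $v\in C^\perp$ then $\beta(rv,c)=\beta(v,r^Jc)=0$. The equivalence follows from $\beta(c,v)=\beta(v,\varepsilon c)$ and $\varepsilon C=C$. It shows that $\beta$ is perfect and that $C\le C^{\perp\perp}$, and $|C^\perp|=|W|/|C|$ gives equality.

(b) The elements $rw$ are singular by (Q1), and $\beta(rw,sw)=0$ by (Q2). The second claim is immediate from the definition.

(c) For $x\in eW$ and $w\in W$ we have $\beta(x,w)=\beta(ex,w)=\beta(x,e^Jw)$. So $\beta(x,e^JW)=0$ forces $x=0$, and $x\in C^\perp$ if and only if $\beta(x,e^JC)=0$. For $y\in e^JW$ we have $\beta(ew,y)=\beta(w,e^Jy)=\beta(w,y)$, so $\beta(eW,y)=0$ forces $y=0$. Multiplication by $u_e$ is inverse to multiplication by $v_e$, because $u_ev_e=e$ and $v_eu_e=e^J$. Hence $|eC^\perp|=|eW|/|e^JC|=|eW|/|eC|$.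
\end{proof}

The symmetry of $e$ enters here. The form $\beta$ identifies the character group of $eW$ with $e^JW$, and $v_e$ identifies $e^JW$ with $eW$ compatibly with all submodules; only then is there a Fourier transform from $eW$ to itself.

\begin{lemma}\label{lem:unitary}
For every symmetric idempotent $e$ the operator $h_e$ is unitary for the Hermitian form with orthonormal basis $(b_v)$.
\end{lemma}

\begin{proof}
The vector $h_eb_v$ has $|eW|$ nonzero coefficients of absolute value $|eW|^{-1/2}$, so it has norm $1$. Let $v\ne v'$. If $(1-e)v\ne(1-e)v'$, then $h_eb_v$ and $h_eb_{v'}$ have disjoint supports. Otherwise $0\ne v-v'\in eW$, so $0\ne v_e(v-v')\in e^JW$, and the inner product $|eW|^{-1}\sum_{w\in eW}\mathbf e(\beta(w,v_e(v-v')))$ vanishes by Lemma~\ref{lem:dual}(c).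
\end{proof}

We now translate invariance into conditions on coefficient functions.

\begin{lemma}\label{lem:inv}
Let $f\colon W\to\mathbb C$. The vector $\sum_wf(w)b_w$ is fixed by all $m_r$, by all $d_\theta$, by $h_e$, respectively, if and only if
\begin{itemize}
\item[\textup{(I1)}] $f(rw)=f(w)$ for all $r\in R^*$, $w\in W$;
\item[\textup{(I2)}] $f(w)=0$ for all non-singular $w$;
\item[\textup{(I3)}] $f(z)=|eW|^{-1/2}\sum_{x\in eW}\mathbf e(\beta(ez,v_ex))\,f(x+(1-e)z)$ for all $z\in W$.
\end{itemize}
\end{lemma}

\begin{proof}
The operator $m_r$ permutes the basis and $d_\theta$ is diagonal, which gives the first two statements. The basis vector $b_z$ occurs in $h_eb_v$ exactly when $(1-e)v=(1-e)z$, that is $v=x+(1-e)z$ with $x\in eW$, and then it comes from the term $w=ez$. Since $v_e=v_ee$, we have $v_ev=v_ex$. So the right side of (I3) is the coefficient of $b_z$ in $h_e\sum_vf(v)b_v$.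
\end{proof}

\begin{lemma}\label{lem:codes}
If $C\le W$ is self-dual and isotropic, then $\chi_C$ is fixed by $\mathcal C(W)$.
\end{lemma}

\begin{proof}
The indicator function of $C$ satisfies (I1) because $C$ is a submodule and (I2) because its elements are singular. Write $C=eC\oplus(1-e)C$. Then
\[
h_e\chi_C=|eW|^{-1/2}\sum_{c_2\in(1-e)C}\ \sum_{w\in eW}\Big(\sum_{c_1\in eC}\mathbf e(\beta(w,v_ec_1))\Big)b_{w+c_2}.
\]
By Lemma~\ref{lem:dual}(c), $v_ec_1$ runs through $e^JC$, so the inner sum is $|eC|$ if $w\in eC^\perp=eC$ and $0$ otherwise; moreover $|eC|^2=|eW|$. Hence $h_e\chi_C=\chi_C$.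
\end{proof}

The next lemma is the reason why invariance under units is enough to see the module structure. For a submodule $D$ let $\mathrm{gen}(D)=\{v\in D:Rv=D\}$; it is empty unless $D$ is cyclic.

\begin{lemma}\label{lem:gen}
If $Rv=Rw$, then $w=gv$ for some $g\in R^*$. Hence a function with \textup{(I1)} is constant on $\mathrm{gen}(D)$ for every submodule $D$.
\end{lemma}

\begin{proof}
Write $w=av$, $v=bw$, and put $b'=1-ba$, so that $b'v=0$. It suffices to find $t\in R$ such that $a+tb'$ is a unit, for then $(a+tb')v=w$. Being a unit is tested in $R/\mathfrak r$, so we may choose $t$ separately in each component $A_i=\mathrm{End}(U)$, $U=\mathbb F_{q_i}^{n_i}$. There $ba+b'=1$ gives $\ker a\cap\ker b'=0$, so $b'$ is injective on $\ker a$. Choose $K$ with $U=\mathrm{im}\,a\oplus K$; then $\dim K=\dim\ker a=\dim b'(\ker a)$. Let $t$ map $b'(\ker a)$ isomorphically onto $K$ and a complement of $b'(\ker a)$ to $0$, so that $\mathrm{im}\,t=K$. If $(a+tb')x=0$, then $ax\in\mathrm{im}\,a$ and $tb'x\in K$ both vanish. So $x\in\ker a$, and $t$ is injective on $b'(\ker a)$, so $b'x=0$ and $x=0$.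
\end{proof}

For $f\colon W\to\mathbb C$ and a submodule $D$ put
\[
F(D)=\sum_{v\in D}f(v),\qquad\gamma(D)=\sum_{v\in\mathrm{gen}(D)}f(v).
\]
Every element of $D$ generates exactly one submodule of $D$, so
\begin{equation}\label{eq:mob}
F(D)=\sum_{D'\le D}\gamma(D').
\end{equation}
This relation determines $\gamma$ from $F$ recursively, and by Lemma~\ref{lem:gen} $\gamma$ determines $f$ when (I1) holds: $f(w)=\gamma(Rw)/|\mathrm{gen}(Rw)|$.

\section{Descent to $C^\perp/C$}\label{sec:descent}

In the binary proof only the sums of $f$ over cosets of $C$ in $C^\perp$ mattered. We show that these coset sums form an invariant function on a smaller datum. This reduces the inductive step for an arbitrary isotropic $C$ to the case $C=0$.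

Let $C$ be an isotropic submodule of a datum $(W,\beta,\mathcal Q)$, put $\overline W=C^\perp/C$, and write $\bar v=v+C$. Define $\bar\beta(\bar v,\bar w)=\beta(v,w)$ and $\bar\theta(\bar v)=\theta(v)$ for $v,w\in C^\perp$. The form $\bar\beta$ is well defined by Lemma~\ref{lem:dual}(a), and nonsingular because $C^{\perp\perp}=C$. The function $\bar\theta$ is well defined because (Q3) gives
\begin{equation}\label{eq:coset}
\theta(v+c)=\theta(v)+\theta(c)+\beta(v,s_\theta c)=\theta(v)\qquad(v\in C^\perp,\ c\in C);
\end{equation}
it matters here that the polar form of $\theta$ is obtained from $\beta$ by an element of $R$, so that $s_\theta c\in C$. The identities \eqref{eq:adj} and (Q1)--(Q3) pass to the quotient, so $\overline W$ is a datum. Since $\bar\beta$ and $\bar\theta$ take the same values as $\beta$ and $\theta$, a submodule $D/C$ with $C\le D\le C^\perp$ is isotropic in $\overline W$ if and only if $D$ is isotropic in $W$.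

\begin{lemma}\label{lem:descent}
Let $f\colon W\to\mathbb C$ satisfy \textup{(I1)}, \textup{(I2)}, and \textup{(I3)} for a symmetric idempotent $e$. Then $\bar f\colon\overline W\to\mathbb C$, $\bar f(\bar z)=\sum_{c\in C}f(z+c)$, satisfies \textup{(I1)}, \textup{(I2)}, and \textup{(I3)} for the same $e,u_e,v_e$.
\end{lemma}

\begin{proof}
A unit $r$ maps the coset $z+C$ bijectively onto $rz+C$, which gives (I1). If $\bar z$ is not singular, then by \eqref{eq:coset} no element of $z+C$ is singular, which gives (I2). For (I3) let $z\in C^\perp$, write $c=c_1+c_2$ with $c_1\in eC$ and $c_2\in(1-e)C$, and apply (I3) to each $f(z+c)$: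
\[
\bar f(\bar z)=|eW|^{-1/2}\sum_{c_2}\sum_{x\in eW}\mathbf e(\beta(ez,v_ex))\Big(\sum_{c_1\in eC}\mathbf e(\beta(c_1,v_ex))\Big)f(x+(1-e)z+c_2).
\]
For $c\in C$ we have $\beta(ec,v_ex)=\beta(c,e^Jv_ex)=\beta(c,v_ex)$. So, by Lemma~\ref{lem:dual}(a), the inner sum is $|eC|$ if $v_ex\in C^\perp$ and $0$ otherwise. Since $x=u_ev_ex$ and $C^\perp$ is a submodule, $v_ex\in C^\perp$ is equivalent to $x\in C^\perp$, that is, to $x\in eC^\perp$. The phase $\beta(ez,v_ex)$ depends only on $x$ modulo $eC$, because $ez\in C^\perp$ and $v_eeC\subseteq C$. Group the elements $x\in eC^\perp$ into cosets of $eC$, and note $e\overline W=eC^\perp/eC$. The sum of $f$ over one such coset and over $c_2$ is a sum over a full coset of $C$, so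
\[
\bar f(\bar z)=|eC|\,|eW|^{-1/2}\sum_{\bar x\in e\overline W}\mathbf e(\bar\beta(e\bar z,v_e\bar x))\,\bar f(\bar x+(1-e)\bar z).
\]
By Lemma~\ref{lem:dual}(c), $|e\overline W|=|eC^\perp|/|eC|=|eW|/|eC|^2$, so the factor is $|e\overline W|^{-1/2}$.
\end{proof}

\section{The inductive step}\label{sec:key}

After descent, the induction hypothesis says that $F$ vanishes on all nonzero isotropic submodules, and the goal is $F(0)=f(0)=0$.

\begin{proposition}\label{prop:key}
Let $(W,\beta,\mathcal Q)$ be a datum with $W\ne0$ and let $E$ be sufficient for $W$. Let $f\colon W\to\mathbb C$ satisfy \textup{(I1)}, \textup{(I2)}, and \textup{(I3)} for all $e\in E$. If $F(D)=0$ for every nonzero isotropic submodule $D\le W$, then $f(0)=0$.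
\end{proposition}

Suppose $f(0)\neq0$ and scale so that $f(0)=1$. We first determine $f$; this uses only (I1) and (I2).

\begin{lemma}\label{lem:values}
Let $f$ satisfy \textup{(I1)}, \textup{(I2)}, $f(0)=1$, and $F(D)=0$ for all nonzero isotropic $D$.
\begin{enumerate}
\item[\textup{(i)}] If $f(w)\ne0$, then $Rw$ is isotropic and $\mathfrak rw=0$.
\item[\textup{(ii)}] If $w$ is singular and $Rw\cong S_i$, then $f(w)=-1/\nu_i$. If $w$ is singular and $Rw\cong S_i\oplus S_j$ with $i\ne j$, then $f(w)=1/(\nu_i\nu_j)$.
\item[\textup{(iii)}] If $D\cong S_i^k$ is isotropic, then $k\le n_i$.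
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:dual}(b) and \eqref{eq:mob}, $\gamma(0)=1$ and
\begin{equation}\label{eq:rec}
\sum_{D'\le D}\gamma(D')=0\qquad\text{for every isotropic }D\ne0.
\end{equation}
Thus $\gamma(D)$ is the value $\mu(0,D)$ of the M\"obius function of the submodule lattice. We compute it in the cases needed.

\emph{If $\mathfrak rD\ne0$, then $\gamma(D)=0$.} Use induction on $|D|$. Let $D_0=\{v\in D:\mathfrak rv=0\}$. It is a submodule, it is nonzero because $\mathfrak r$ is nilpotent, and the submodules $D'\le D$ with $\mathfrak rD'=0$ are exactly the submodules of $D_0$. Their total contribution to \eqref{eq:rec} is $F(D_0)=0$. The proper submodules $D'$ with $\mathfrak rD'\ne0$ contribute $0$ by induction. Only $\gamma(D)$ remains.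

\emph{If $D\cong S_i$, then $\gamma(D)=-1$; if $D\cong S_i\oplus S_j$ with $i\ne j$, then $\gamma(D)=1$.} In the first case \eqref{eq:rec} reads $1+\gamma(D)=0$. In the second the proper submodules are $0$ and the two summands, and \eqref{eq:rec} reads $1-1-1+\gamma(D)=0$.

\emph{If $D\cong S_i^k$, then $\gamma(D)=(-1)^kq^{\binom k2}$ with $q=q_i$.} By (M1), $D$ has $\binom kl_q$ submodules isomorphic to $S_i^l$, where $\binom kl_q$ is the number of $l$-dimensional subspaces of $\mathbb F_q^k$. The recursion \eqref{eq:rec} determines $\gamma(D)$ by induction on $k$, and the stated values satisfy it: the $q$-binomial theorem $\sum_{l=0}^k\binom kl_qq^{\binom l2}y^l=\prod_{l=0}^{k-1}(1+q^ly)$ gives $0$ at $y=-1$ for $k\ge1$, through the factor with $l=0$.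

Now (i): if $f(w)\ne0$, then $w$ is singular by (I2), $Rw$ is isotropic by Lemma~\ref{lem:dual}(b), and $\gamma(Rw)=|\mathrm{gen}(Rw)|f(w)\ne0$, so $\mathfrak rRw=0$. For (ii), the generators of $S_i$ are its $\nu_i$ nonzero elements, and the generators of $S_i\oplus S_j$ are the $\nu_i\nu_j$ elements with both components nonzero. For (iii), $\gamma(D)\ne0$ forces $\mathrm{gen}(D)\neq\emptyset$. So $D$ is cyclic and semisimple, hence a quotient of $R/\mathfrak r\cong\bigoplus_lS_l^{n_l}$, and $k\le n_i$.
\end{proof}

Part (i) disposes of the radical: the function lives on elements killed by $\mathfrak r$. Part (iii) is a restriction on $W$ itself, forced by the mere existence of $f$.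

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Assume $f(0)=1$. Choose submodules $X<X'\le W$ with $X'/X$ simple, say isomorphic to $S_i$. Let $o$ be the orbit of $i$ and choose $e\in E$ of type $o$. Since $e(X'/X)\cong eS_i\ne0$, we have $eW\ne0$. Condition (I3) at $z=0$ gives
\begin{equation}\label{eq:big}
\sum_{x\in eW}f(x)=|eW|^{1/2}>1.
\end{equation}
We show that the left side is at most $1$.

\emph{Case $o=\{i\}$.} Let $0\ne x\in eW$ with $f(x)\ne0$. The map $Re\to Rx$, $a\mapsto ax$, is onto because $x=ex$, and it kills $\mathfrak re$ by Lemma~\ref{lem:values}(i). So $Rx$ is a nonzero quotient of $Re/\mathfrak re\cong S_i$, and $f(x)=-1/\nu_i<0$ by (ii). The left side of \eqref{eq:big} is at most $f(0)=1$.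

\emph{Case $o=\{i,j\}$ with $j=\sigma(i)\ne i$.} Now $Re/\mathfrak re\cong S_i\oplus S_j$, and positive values $1/(\nu_i\nu_j)$ may occur. To count them we split $e$. The ideal $e\mathfrak re$ of $eRe$ is nilpotent and $eRe/e\mathfrak re\cong\mathbb F_{q_i}\times\mathbb F_{q_j}$. Lift $(1,0)$ to an idempotent $e_i\in eRe$ and put $e_j=e-e_i$. Then $e_i,e_j$ are orthogonal idempotents, and $e_l$ has image of rank one in $A_l$ and image $0$ in the other components, so (M2) applies to $e_l$ for $l\in\{i,j\}$.

The negative terms come from singular elements generating a copy of $S_l$. To bound their number with Lemma~\ref{lem:values}(iii), we show that they lie in one isotropic module. For $l\in\{i,j\}$ let $Z_l$ be the sum of all submodules of $W$ isomorphic to $S_l$, and let $c_l\in R$ lift the identity of $A_l$. Then $c_l$ acts as $1$ on $Z_l$, while $c_l^J$ lifts the identity of $A_{\sigma(l)}$ and acts as $0$ on $Z_l$ because $\sigma(l)\ne l$. For $v,w\in Z_l$ therefore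
\[
\beta(v,w)=\beta(c_lv,w)=\beta(v,c_l^Jw)=0.
\]
By (Q3) every $\theta\in\mathcal Q$ is additive on $Z_l$. So the set $Y_l$ of singular elements of $Z_l$ is a subgroup, a submodule by (Q1), and isotropic. Hence $Y_l\cong S_l^{k_l}$ with $k_l\le n_l$ by (iii), and by (M2)
\[
a_l:=|e_lY_l|-1=q_l^{k_l}-1\qquad\text{satisfies}\qquad0\le a_l\le\nu_l.
\]

Let $x\in eW$ with $f(x)\ne0$, and write $x=x_i+x_j$ with $x_l=e_lx$. By (i), $Rx$ is isotropic and killed by $\mathfrak r$. Since $x_l\in Rx$, the element $x_l$ is singular with $\mathfrak rx_l=0$, so $x_l=0$ or $Rx_l\cong Re_l/\mathfrak re_l\cong S_l$. In both cases $x_l\in e_lY_l$. If $x_i\ne0\ne x_j$, then $Rx=Rx_i+Rx_j$, and the sum is direct as the summands are non-isomorphic simple modules; so $f(x)=1/(\nu_i\nu_j)$ by (ii). Conversely, every nonzero $y\in e_lY_l$ lies in $eW$, is singular, and has $Ry\cong S_l$, so $f(y)=-1/\nu_l$. Let $n\le a_ia_j$ be the number of $x\in eW$ with $f(x)\ne0$ and $x_i\ne0\ne x_j$. Then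
\[
\sum_{x\in eW}f(x)=1-\frac{a_i}{\nu_i}-\frac{a_j}{\nu_j}+\frac n{\nu_i\nu_j}\le\Big(1-\frac{a_i}{\nu_i}\Big)\Big(1-\frac{a_j}{\nu_j}\Big)\le1,
\]
where the last step holds because both factors lie in $[0,1]$. This contradicts \eqref{eq:big}.
\end{proof}

\begin{example}\label{ex:swap}
Let $W=V^m=\mathbb F_q^m\times\mathbb F_q^m$ with $V$ as in Example~\ref{ex:data}(b). There is one orbit $\{1,2\}$, $n_1=n_2=1$, $\nu_1=\nu_2=q-1$, and $e=1$. An element $(a,b)$ is singular if and only if $a\cdot b=0$. Suppose $f$ is as in Lemma~\ref{lem:values}. Lines in $\mathbb F_q^m\times0$ force $f(a,0)=-1/(q-1)$ for $a\ne0$. If $m\ge2$, a plane $D$ in $\mathbb F_q^m\times0$ has $F(D)=1-(q+1)\ne0$; this is the contradiction in part (iii). If $m=1$, then $a_1=a_2=q-1$ and $n=0$, and the sum in \eqref{eq:big} is $1-1-1=-1$ instead of $q$. Part (iii) cannot be omitted from the estimate: the product bound exceeds $1$ when both ratios $a_l/\nu_l$ exceed $2$.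
\end{example}

\begin{remark}
The two cases exhaust all possibilities because $J^2$ is inner. Condition (Q2) enters through Lemma~\ref{lem:dual}(b), and the results fail without it. Take $R=V=\mathbb F_2$ and $\beta$ as in Example~\ref{ex:data}(a), but $\mathcal Q=\{0\}$. The group is generated by $h_1$, which fixes $b_0+(\sqrt2-1)b_1$, while $V$ has no self-dual submodule since $|C|^2=2$ is impossible.
\end{remark}

\section{Proofs of Theorems~\ref{thm:linear} and~\ref{thm:main}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $\mathcal S$ be the span of the $\chi_C$ with $C\le W$ self-dual isotropic. By Lemma~\ref{lem:codes}, $\mathcal S\subseteq\mathbb C[W]^{\mathcal C(W)}\subseteq\mathbb C[W]^{G_E(W)}$. A $G_E(W)$-invariant vector is the sum of an element of $\mathcal S$ and a vector orthogonal to $\mathcal S$, and the latter is again invariant. So let $\sum_vf(v)b_v$ be invariant and orthogonal to $\mathcal S$, which means $F(C)=0$ for all self-dual isotropic $C$. We show $f=0$.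

First, $F(C)=0$ for every isotropic $C\le W$, by downward induction on $|C|$. If $C=C^\perp$ this is the hypothesis. Otherwise $\overline W=C^\perp/C\ne0$. By Lemmas~\ref{lem:inv} and~\ref{lem:descent}, $\bar f$ satisfies (I1), (I2), and (I3) for all $e\in E$. Composition factors of $\overline W$ are composition factors of $W$, so $E$ is sufficient for $\overline W$. A nonzero isotropic submodule of $\overline W$ has the form $D/C$ with $D$ isotropic in $W$ and $|D|>|C|$, and the sum of $\bar f$ over $D/C$ is $F(D)=0$. Proposition~\ref{prop:key} gives $0=\bar f(0)=F(C)$.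

By \eqref{eq:mob} and induction on $|D|$, it follows that $\gamma(D)=0$ for every isotropic $D$. If $v$ is singular, then $Rv$ is isotropic and $f(v)=\gamma(Rv)/|\mathrm{gen}(Rv)|=0$. If $v$ is not singular, then $f(v)=0$ by (I2).
\end{proof}

We prove Theorem~\ref{thm:main} together with its version for $G_E$.

\begin{proposition}\label{prop:poly}
Let $G=\mathcal C(\rho)$, or $G=G_E$ with $E$ sufficient for $V$. Then $\mathbb C[x_v:v\in V]^G$ is the span of the enumerators of self-dual isotropic codes of Type $\rho$. In particular Theorem~\ref{thm:main} holds.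
\end{proposition}

\begin{proof}
The action preserves degree, so fix a degree $N$. For $N=0$ both sides are the constants. For $N\ge1$ identify $\mathbb C[V]^{\otimes N}$ with $\mathbb C[V^N]$ by $b_{v_1}\otimes\dots\otimes b_{v_N}=b_{(v_1,\dots,v_N)}$. Then $m_r^{\otimes N}$, $d_\phi^{\otimes N}$ and $h_{e,u_e,v_e}^{\otimes N}$ are the operators $m_r$, $d_\theta$ with $\theta(v)=\sum_i\rho_\Phi(\phi)(v_i)$, and $h_{e,u_e,v_e}$ of the datum $V^N$: phases add over the coordinates, and $|eV|^{-N/2}=|e(V^N)|^{-1/2}$. So $G$ acts on the tensor power through $\mathcal C(V^N)$ or $G_E(V^N)$. The modules $V$ and $V^N$ have the same composition factors up to multiplicity, so $E$ is sufficient for $V^N$. Theorem~\ref{thm:linear} gives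
\begin{equation}\label{eq:tensor}
(\mathbb C[V]^{\otimes N})^G=\mathrm{span}\{\chi_C:\ C\le V^N\text{ self-dual isotropic}\}.
\end{equation}
The map $\pi\colon b_{v_1}\otimes\dots\otimes b_{v_N}\mapsto x_{v_1}\cdots x_{v_N}$ onto the homogeneous polynomials of degree $N$ commutes with $\mathrm{GL}(\mathbb C[V])$, and $\pi(\chi_C)=\mathrm{cwe}(C)$. So each $\mathrm{cwe}(C)$ is invariant. In characteristic $0$, $\pi$ restricts to an isomorphism from the symmetric tensors onto these polynomials, and the symmetric tensors form a $\mathrm{GL}(\mathbb C[V])$-stable subspace. An invariant polynomial of degree $N$ is therefore the image of an invariant symmetric tensor, which by \eqref{eq:tensor} is a combination of the $\chi_C$.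
\end{proof}

\section{The group determined by the enumerators}\label{sec:group}

A finite linear group is determined by its polynomial invariants (Lemma~\ref{lem:determined}). Once $\mathcal C(\rho)$ is known to be finite, most of Theorem~\ref{thm:sharp} follows from Proposition~\ref{prop:poly}. Both the finiteness and the necessity of a sufficient $E$ come from the action of $\mathcal C(\rho)$ on a Heisenberg group. In this section we work with the datum $(V,\beta,\mathcal Q)$ of $\rho$.

\subsection{Translations and modulations}
For $x,y\in V$ define $T_xb_v=b_{v+x}$ and $M_yb_v=\mathbf e(\beta(y,v))b_v$. Evaluating on $b_v$ gives $T_xM_yT_x^{-1}=\mathbf e(-\beta(y,x))M_y$. Hence $\mathcal H=\{\lambda M_yT_x:\lambda\in\mathbb C^*,\ x,y\in V\}$ is a group, and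
\begin{equation}\label{eq:comm}
(M_yT_x)(M_{y'}T_{x'})(M_yT_x)^{-1}=\mathbf e(\beta(y,x')-\beta(y',x))\,M_{y'}T_{x'}.
\end{equation}
We record three properties.
\begin{itemize}
\item[(H1)] $\mathcal H$ spans $\mathrm{End}(\mathbb C[V])$: as $y$ varies, $\mathbf e(\beta(y,\cdot))$ runs through all characters of $V$, so the $M_y$ span the diagonal matrices, and the $T_x$ permute the basis transitively. So only scalars commute with $\mathcal H$.
\item[(H2)] The $|V|^2$ operators $M_yT_x$ span a space of dimension $|V|^2$, so they are linearly independent and pairwise non-proportional, and $\mathcal H/\mathbb C^*\cong V\times V$.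
\item[(H3)] Every character of $\mathcal H/\mathbb C^*$ is of the form \eqref{eq:comm} for some $(y,x)$. Indeed, if the factor in \eqref{eq:comm} is $1$ for all $(y',x')$, then $x=y=0$ as $\beta$ is perfect; and $V\times V$ has $|V|^2$ characters.
\end{itemize}
The identities \eqref{eq:adj} will be used in the form $\beta(y,rv)=\beta(J^{-1}(r)y,v)$ and $\beta(v,x)=\beta(\varepsilon^{-1}x,v)$. For a symmetric idempotent $e$ put $t_e=J^{-1}(u_e)$.

\begin{lemma}\label{lem:conj}
For $r\in R^*$, $\theta\in\mathcal Q$, $e$ symmetric and $x,y\in V$,
\[
\begin{aligned}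
m_rT_xm_r^{-1}&=T_{rx}, & m_rM_ym_r^{-1}&=M_{J^{-1}(r^{-1})y},\\
d_\theta T_xd_\theta^{-1}&=\mathbf e(\theta(x))\,T_xM_{\varepsilon^{-1}s_\theta x}, & d_\theta M_yd_\theta^{-1}&=M_y,\\
h_eT_xh_e^{-1}&=M_{\varepsilon^{-1}v_ex}T_{(1-e)x}, & h_eM_yh_e^{-1}&=M_{J^{-1}(1-e)y}T_{-t_ey}.
\end{aligned}
\]
Moreover $t_e=et_e$, and $t_eX=eX$ for every submodule $X\le V$.
\end{lemma}

\begin{proof}
Applying the anti-automorphism $J^{-1}$ to $u_e=u_ee^J$ and to $v_eu_e=e^J$ gives $t_e=et_e$ and $t_eJ^{-1}(v_e)=e$. The first gives $t_eX\subseteq eX$, the second $eX\subseteq t_eX$.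

For $m_r$: $b_v$ is sent to $b_{r(r^{-1}v+x)}=b_{v+rx}$, and to $\mathbf e(\beta(y,r^{-1}v))b_v$, respectively. For $d_\theta$: diagonal operators commute, and $d_\theta T_xd_\theta^{-1}b_v=\mathbf e(\theta(v+x)-\theta(v))b_{v+x}$ with $\theta(v+x)-\theta(v)=\theta(x)+\beta(v,s_\theta x)=\theta(x)+\beta(\varepsilon^{-1}s_\theta x,v)$.

For $h_eT_x$ we have
\[
h_eT_xb_v=|eV|^{-1/2}\sum_{w\in eV}\mathbf e(\beta(w,v_ev))\,\mathbf e(\beta(w,v_ex))\,b_z,\qquad z=w+(1-e)v+(1-e)x.
\]
Here $w=ez$, so $\beta(w,v_ex)=\beta(z,e^Jv_ex)=\beta(z,v_ex)=\beta(\varepsilon^{-1}v_ex,z)$. Thus $h_eT_x=M_{\varepsilon^{-1}v_ex}T_{(1-e)x}h_e$.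

For $h_eM_y$ split the phase as $\beta(y,v)=\beta(y,(1-e)v)+\beta(y,u_ev_ev)=\beta(y,(1-e)v)+\beta(t_ey,v_ev)$. Since $t_ey\in eV$, we may substitute $w'=w+t_ey$ in the sum defining $h_eb_v$:
\[
h_eM_yb_v=|eV|^{-1/2}\sum_{w'\in eV}\mathbf e(\beta(w',v_ev))\,\mathbf e(\beta(y,(1-e)v))\,b_z,\qquad z=w'+(1-e)v-t_ey.
\]
Here $(1-e)z=(1-e)v$, so $\beta(y,(1-e)v)=\beta(J^{-1}(1-e)y,z)$. Thus $h_eM_y=M_{J^{-1}(1-e)y}T_{-t_ey}h_e$.
\end{proof}

\subsection{Finiteness}

\begin{proposition}\label{prop:finite}
The group $\mathcal C(\rho)$ is finite.
\end{proposition}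

\begin{proof}
We show that the image in $\mathrm{PGL}(\mathbb C[V])$ is finite and that there are finitely many scalars.

By Lemma~\ref{lem:conj} every generator conjugates $\mathcal H$ into itself. Conjugation fixes scalars and induces an injective map of the finite group $\mathcal H/\mathbb C^*$, so it maps $\mathcal H$ onto itself. Thus $\mathcal C(\rho)$ acts on $\mathcal H/\mathbb C^*$, and the kernel $K$ has finite index. Let $g\in K$. Then $gPg^{-1}=\lambda(P)P$ for $P\in\mathcal H$, where $\lambda$ is multiplicative and trivial on scalars. By (H3) there is $P_0\in\mathcal H$ with $P_0PP_0^{-1}=\lambda(P)P$ for all $P$. Then $P_0^{-1}g$ commutes with $\mathcal H$ and is a scalar by (H1). So $K\le\mathcal H$, and the image in $\mathrm{PGL}(\mathbb C[V])$ is finite.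

To control scalars we use the determinant. The generators are finite in number and of finite order. For $m_r$ this holds since $R^*$ is finite. For $d_\theta$, (Q3) and induction on $k$ give $\theta(kv)=k\theta(v)+\binom k2\beta(v,s_\theta v)$. For $k=2|V|$ we have $kv=0$ and $|V|$ divides $\binom k2$, so $2|V|\theta(v)=0$; hence there are finitely many $d_\theta$, all of finite order. There are finitely many triples $(e,u_e,v_e)$. Applying the definition twice, and using $v_e(1-e)=0$ and $\beta(w',v_ew)=\beta(v_ew,\varepsilon w')=\beta(w,v_e^J\varepsilon w')$, we get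
\[
h_e^2b_v=\sum_{w'\in eV}\Big(|eV|^{-1}\sum_{w\in eV}\mathbf e\big(\beta(w,v_ev+v_e^J\varepsilon w')\big)\Big)b_{w'+(1-e)v}.
\]
Each coefficient is $0$ or $1$. By Lemma~\ref{lem:unitary} $h_e^2$ is unitary, so it is a permutation matrix and $h_e$ has finite order. Therefore $\det\mathcal C(\rho)$ is generated by finitely many roots of unity and is finite. A scalar $\lambda\in\mathcal C(\rho)$ has $\lambda^{|V|}\in\det\mathcal C(\rho)$, so there are finitely many scalars.
\end{proof}

\begin{lemma}\label{lem:determined}
Let $U$ be a finite-dimensional complex vector space and $G\le\mathrm{GL}(U)$ a finite group. If $g\in\mathrm{GL}(U)$ fixes every $G$-invariant in $\mathrm{Sym}(U)$, then $g\in G$.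
\end{lemma}

\begin{proof}
Regard $\mathrm{Sym}(U)$ as the polynomial functions on $U^*$, so that $(gp)(\ell)=p(\ell\circ g)$. Invariants separate $G$-orbits in $U^*$: for two distinct orbits, which are disjoint finite sets, take a polynomial equal to $1$ on one and $0$ on the other, and average it over $G$. Since $p(\ell\circ g)=p(\ell)$ for all invariants $p$, for each $\ell$ there is $h\in G$ with $\ell\circ g=\ell\circ h$. So $U^*$ is the union of the finitely many subspaces $\{\ell:\ell\circ(g-h)=0\}$, $h\in G$. A complex vector space is not a finite union of proper subspaces, so one of them is $U^*$, and $g=h$.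
\end{proof}

\subsection{Proof of Theorem~\ref{thm:sharp}}
We apply Lemma~\ref{lem:determined} with $U=\mathbb C[V]$ and $\mathrm{Sym}(U)=\mathbb C[x_v:v\in V]$. For any set $E$ of idempotents of orbit types, $G_E\le\mathcal C(\rho)$ is finite, so Lemma~\ref{lem:determined} and Theorem~\ref{thm:main} give:
\begin{equation}\label{eq:implies}
\text{if }\mathbb C[x_v]^{G_E}\text{ is the span of the enumerators, then }G_E=\mathcal C(\rho).
\end{equation}

(1) Finiteness is Proposition~\ref{prop:finite}. If $E$ is sufficient for $V$, then $G_E=\mathcal C(\rho)$ by Proposition~\ref{prop:poly} and \eqref{eq:implies}.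

(2) By Theorem~\ref{thm:main}, every element of $\mathcal C(\rho)$ fixes all enumerators, and an element $g$ fixing all enumerators fixes all invariants of $\mathcal C(\rho)$. Such $g$ lies in $\mathcal C(\rho)$ by Lemma~\ref{lem:determined}.

(3) If $E$ is sufficient, the claim is Proposition~\ref{prop:poly}. Suppose that the orbit $o$ occurs in $V$ and that no $e\in E$ has type $o$. By \eqref{eq:implies} it suffices to show $G_E\ne\mathcal C(\rho)$. We look for a structure preserved by $G_E$ and not by $\mathcal C(\rho)$. By Lemma~\ref{lem:conj}, the only generators that turn a modulation $M_y$ into an operator with a translation part are the $h_e$, and that part lies in $eRy$. So we take a subgroup of $\mathcal H$ with more modulations than translations, the difference being a composition factor belonging to $o$.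

Choose submodules $X<X'\le V$ with $X'/X\cong S_k$, $k\in o$, and put
\[
\Pi=\{\lambda M_yT_x:\ \lambda\in\mathbb C^*,\ y\in X',\ x\in X\},
\]
a subgroup of $\mathcal H$. By Lemma~\ref{lem:conj} the $m_r$ and $d_\theta$ conjugate $\Pi$ into itself, since $X$ and $X'$ are submodules and $X\le X'$. Let $e\in E$. For $x\in X$ the conjugate $h_eT_xh_e^{-1}$ lies in $\Pi$ for the same reason. The type of $e$ is an orbit disjoint from $o$, so $e$ has image $0$ in $A_k$, acts as $0$ on $X'/X$, and $eX'\subseteq X$. For $y\in X'$ therefore $t_ey\in eX'\subseteq X$, and $h_eM_yh_e^{-1}\in\Pi$. Since $\Pi/\mathbb C^*$ is finite, all generators of $G_E$ normalize $\Pi$, and so does $G_E$.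

Now let $e^*$ be an idempotent of type $o$. It is symmetric by Lemma~\ref{lem:types}, so $h_{e^*}\in\mathcal C(\rho)$. Since $e^*(X'/X)\cong e^*S_k\ne0$, we have $t_{e^*}X'=e^*X'\not\subseteq X$. Choose $y\in X'$ with $t_{e^*}y\notin X$. By Lemma~\ref{lem:conj} and (H2), $h_{e^*}M_yh_{e^*}^{-1}\notin\Pi$. So $h_{e^*}$ does not normalize $\Pi$, and $h_{e^*}\notin G_E$. This completes the proof of Theorem~\ref{thm:sharp}.

\begin{example}
The extra invariants of an insufficient $G_E$ can be seen in a small datum. Let $R=V=\mathbb F_2\times\mathbb F_2$, $J=\mathrm{id}$, $\varepsilon=1$, $\beta((a,b),(a',b'))=(aa'+bb')/2$, and let $\mathcal Q$ consist of the four additive functions $(a,b)\mapsto(ka+lb)/2$ with $k,l\in\mathbb F_2$. Both orbits $\{1\}$ and $\{2\}$ occur. Let $E=\{e\}$ with $e=u_e=v_e=(1,0)$. Then $x_{(0,0)}^2+x_{(1,0)}^2$ is $G_E$-invariant: $R^*=\{1\}$, the $d_\theta$ change signs of variables, and $h_e$ acts on these two variables by a real orthogonal matrix. A self-dual code of length $2$ is a pair of self-dual binary codes of length $2$, both equal to $\{00,11\}$, so the only enumerator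 of degree $2$ is $\sum_{v\in V}x_v^2$.
\end{example}

\begin{corollary}
Self-dual isotropic codes of Type $\rho$ and length $N$ exist if and only if $\mathcal C(\rho)$ has a nonzero invariant of degree $N$. For every finite representation of every finite form ring, such codes exist for some $N\ge1$.
\end{corollary}

\begin{proof}
The first statement follows from Theorem~\ref{thm:main}, since $\mathrm{cwe}(C)$ is nonzero and homogeneous of degree equal to the length of $C$. Since $\mathcal C(\rho)$ is finite, $\prod_{g\in\mathcal C(\rho)}g\,x_0$ is a nonzero invariant of positive degree.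
\end{proof}

\begin{thebibliography}{9}

\bibitem{quot}
\emph{Clifford-Weil groups of quotient representations},
\texttt{https://albanian-j-math.com/archives/2008-16.pdf}.

\bibitem{NRS}
Nebe, Rains and Sloane, \emph{Self-Dual Codes and Invariant Theory}.

\end{thebibliography}
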